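\title{The regular genus is not additive under connected sum in dimensions five and higher}

\begin{abstract}
The regular genus $G(M)$ of a closed PL $n$-manifold is defined through embeddings of edge-colored graphs in surfaces. It is subadditive under connected sum, and it has been conjectured to be additive for orientable manifolds. We show that additivity fails for every $n\ge5$. For $n\ge6$ we construct manifolds $M_1,M_2,\dots$ with $G(M_j)\to\infty$ whose connected sums $M_j\#(S^2\times S^{n-2})$ are all PL homeomorphic. There are two ingredients. First, for $n\ge5$ the $n$-manifolds of bounded regular genus realize only finitely many homotopy $2$-types. Second, infinitely many $2$-types can become equal after one connected sum with $S^2\times S^{n-2}$; the examples come from stably free modules over the group ring of $C_4\times F$, with $F$ free of rank two. For $n=5$ we use instead a theorem of Lustig on $2$-complexes. The case $n=4$ is not settled here.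
\end{abstract}

\section{Introduction}\label{sec:intro}

Unless a boundary is mentioned, manifolds are closed, connected PL manifolds. The symbol $\cong$ between manifolds means PL homeomorphism, and $\#$ denotes connected sum.

\subsection{Colored graphs and the regular genus}

Let $n\ge2$ and $\Delta_n=\{0,1,\dots,n\}$. An \emph{$(n+1)$-colored graph} is a finite connected multigraph $\Gamma$ without loops, regular of degree $n+1$, together with a coloring of its edges by $\Delta_n$ in which adjacent edges have different colors. Thus every vertex meets exactly one edge of each color. Such a graph is a gluing instruction. For each vertex $y$ of $\Gamma$ take an $n$-simplex $\sigma_y$ whose vertices are labeled injectively by $\Delta_n$; for each edge of color $c$ joining $y$ and $y'$, identify the $(n-1)$-faces of $\sigma_y$ and $\sigma_{y'}$ opposite the vertices labeled $c$, matching equal labels. The result is an $n$-dimensional pseudocomplex $K(\Gamma)$: its cells are embedded simplices, but two different simplices may have the same vertices. The graph $\Gamma$ is a \emph{gem} of the manifold $M^n$ if $|K(\Gamma)|\cong M$. It is a \emph{crystallization}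 if, in addition, deleting all edges of any one color leaves a connected graph. By a theorem of Pezzana, every closed PL $n$-manifold has a crystallization.

Two colors $i,j$ split $\Gamma$ into cycles whose edges are colored alternately $i$ and $j$; let $g_{ij}$ be the number of these \emph{$\{i,j\}$-cycles}. Fix a cyclic permutation $\varepsilon=(\varepsilon_0,\dots,\varepsilon_n)$ of $\Delta_n$, with indices modulo $n+1$, and attach a disc to $\Gamma$ along every $\{\varepsilon_i,\varepsilon_{i+1}\}$-cycle, $i=0,\dots,n$. Around each vertex the $n+1$ edges and $n+1$ corners of discs alternate in the cyclic order $\varepsilon$, so the result is a closed connected surface $\Sigma_\varepsilon$, in which $\Gamma$ is said to embed \emph{regularly}. If $\Gamma$ has $p$ vertices, it has $(n+1)p/2$ edges, and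
\begin{equation}\label{eq:chi}
\chi(\Sigma_\varepsilon)=\sum_{i=0}^n g_{\varepsilon_i\varepsilon_{i+1}}+\frac{(1-n)p}{2}.
\end{equation}
Put $\rho_\varepsilon(\Gamma)=1-\chi(\Sigma_\varepsilon)/2$. This is the genus of $\Sigma_\varepsilon$ in the orientable case and half the nonorientable genus otherwise. The \emph{regular genus} of $\Gamma$ is $\rho(\Gamma)=\min_\varepsilon\rho_\varepsilon(\Gamma)$, and the regular genus of $M$ is
\[
G(M)=\min\{\rho(\Gamma):\Gamma\text{ a crystallization of }M\}.
\]
For example, two vertices joined by $n+1$ edges describe two simplices glued along their whole boundaries, that is, $S^n$; here $p=2$ and every $g_{ij}$ is $1$, so $\chi(\Sigma_\varepsilon)=(n+1)+(1-n)=2$ and $G(S^n)=0$.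

\subsection{Additivity}

The following facts are quoted in \cite{Cryst}. For $n\ge3$, $G(M)$ is a nonnegative integer, and $G(M)\ge\operatorname{rk}\pi_1(M)$, where $\operatorname{rk}$ is the minimal number of generators. For $n\ge2$, $G(M)=0$ if and only if $M\cong S^n$. Finally, $G$ is subadditive:
\[
G(M_1\#M_2)\le G(M_1)+G(M_2).
\]
Of these facts our proofs use only $G\ge0$, which is the inequality $\chi(\Sigma_\varepsilon)\le2$.

The count behind subadditivity explains why one expects more. Delete a vertex from each of two crystallizations $\Gamma_1,\Gamma_2$ and weld the loose edges of equal color. On the complexes this removes an open $n$-simplex from each side and glues the two boundaries, which produces a connected sum. The new graph has $p_1+p_2-2$ vertices, and for each pair of colors the two cycles through the deleted vertices merge into one. By \eqref{eq:chi} the Euler characteristics satisfy $\chi=\chi_1+\chi_2-(n+1)-(1-n)=\chi_1+\chi_2-2$, so $\rho_\varepsilon$ is exactly additive under welding. Additivity of $G$ says that no crystallization of a connected sum does better than a welded one. The following is stated as an open conjecture in \cite{Cryst}.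

\begin{quote}
\textbf{Conjecture $I_n$.} $G(M_1\#M_2)=G(M_1)+G(M_2)$ for all closed connected orientable PL $n$-manifolds $M_1,M_2$ and every choice of the orientations used to form the sum.
\end{quote}

The lowest dimensions support it. For $n=2$ the complex $K(\Gamma)$ has $p$ triangles, $3p/2$ edges and $g_{01}+g_{12}+g_{02}$ vertices, so \eqref{eq:chi} gives $\chi(\Sigma_\varepsilon)=\chi(M)$; hence $G$ is the usual genus of an orientable surface and $I_2$ holds. Conjecture $I_3$ holds by Gagliardi's theorem that $G$ is the Heegaard genus of an orientable $3$-manifold and Haken's theorem that Heegaard genus is additive. These two cases are not used below. The question is whether $I_n$ holds for every $n\ge2$.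

\subsection{Results}

It does not. Write $W_n=S^2\times S^{n-2}$.

\begin{theorem}\label{thm:main}
Let $n\ge6$. There are closed connected orientable PL $n$-manifolds $Q$ and $M_1,M_2,\dots$ such that $M_j\#W_n\cong Q$ for all $j$ and all choices of orientations, while $G(M_j)\to\infty$. Hence for all but finitely many $j$
\[
G(M_j\#W_n)=G(Q)<G(M_j)\le G(M_j)+G(W_n),
\]
and $(M_j,W_n)$ is a counterexample to $I_n$.
\end{theorem}

In particular, for $n\ge6$ the defect $G(M)+G(W_n)-G(M\#W_n)$ is unbounded as $M$ ranges over closed orientable $n$-manifolds.

\begin{theorem}\label{thm:five}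
Conjecture $I_5$ is false.
\end{theorem}

The proof of Theorem~\ref{thm:five}, and only that proof, uses a theorem on $2$-complexes that we quote from \cite{Lustig}; it is stated as Theorem~\ref{thm:lustig}. So $I_n$ fails for every $n\ge5$. The case $n=4$ is not settled here.

Both theorems rest on a finiteness statement. Two spaces have the same \emph{$2$-type} if their second Postnikov sections are homotopy equivalent; the definition is recalled in Section~\ref{sec:tools}.

\begin{theorem}\label{thm:finite}
Let $n\ge5$ and $g\ge0$. The closed connected PL $n$-manifolds $M$ with $G(M)\le g$ realize only finitely many $2$-types.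
\end{theorem}

\subsection{The idea}

We never compute the regular genus of a counterexample. The starting point is that additivity forces cancellation: if $I_n$ holds and $M\#W\cong M'\#W$, then $G(M)=G(M')$. So $I_n$ fails as soon as some invariant takes only finitely many values on manifolds of bounded regular genus, but infinitely many values on a family $M_j$ for which all the sums $M_j\#W$ coincide. For $W=W_n$ the fundamental group cannot serve, because $W_n$ is simply connected for $n\ge4$ and therefore $\pi_1(M_j\#W_n)=\pi_1(M_j)$. The next invariant is $\pi_2$ as a module over $\Lambda=\mathbb Z[\pi_1]$, and this is where cancellation breaks down. Wedging a complex with $S^2$ adds a free summand $\Lambda$ to $\pi_2$, and modules $L$ with $L\oplus\Lambda\cong\Lambda^2$ need not be isomorphic to one another.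

The proof has four parts. Sections \ref{sec:count} and \ref{sec:diag} prove Theorem~\ref{thm:finite}: the subcomplex of $K(\Gamma)$ spanned by four colors carries the $2$-type of $M$, and the regular genus controls that subcomplex. For $n\ge7$ it has boundedly many simplices (Section~\ref{sec:count}); for $n=5,6$ it does not obviously have, and it must first be collapsed (Section~\ref{sec:diag}). Section~\ref{sec:modules} constructs infinitely many modules $L_j$ with $L_j\oplus\Lambda\cong\Lambda^2$. Section~\ref{sec:complexes} realizes them as $\pi_2$ of $3$-complexes $X_j$ such that all $X_j\vee S^2$ have one simple-homotopy type. Section~\ref{sec:thick} thickens complexes in $\mathbb R^{n+1}$ and passes to the boundary, which turns $\vee\,S^2$ into $\#\,W_n$, and proves Theorem~\ref{thm:main}. Section~\ref{sec:five} treats $n=5$. A reader who wants only a counterexample can take $n=7$ and skip Sections \ref{sec:diag} and \ref{sec:five}.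

\section{2-types, general position and torsion}\label{sec:tools}

This section collects the standard facts that we use.

\subsection{2-types}

A map of connected CW complexes is \emph{$m$-connected} if it induces bijections on $\pi_i$ for $i<m$ and a surjection on $\pi_m$. The \emph{second Postnikov section} $P_2X$ of a connected CW complex $X$ is obtained by attaching cells of dimension $\ge4$ to $X$ so as to kill $\pi_i$ for all $i\ge3$. The inclusion $X\to P_2X$ induces isomorphisms on $\pi_1$ and $\pi_2$. We say that $X$ and $Y$ have the \emph{same $2$-type} if $P_2X\simeq P_2Y$.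
\begin{enumerate}
\item[(T1)] If $f\colon X\to Y$ induces isomorphisms on $\pi_1$ and $\pi_2$, for instance if $f$ is $3$-connected, then $X$ and $Y$ have the same $2$-type. Indeed, $f$ extends cell by cell to a map $P_2X\to P_2Y$ because $\pi_i(P_2Y)=0$ for $i\ge3$, and the extension is a homotopy equivalence by Whitehead's theorem. (For $f=\mathrm{id}$ this shows that $P_2X$ is well defined up to homotopy equivalence.)
\item[(T2)] If $X$ and $Y$ have the same $2$-type, there are an isomorphism $\theta\colon\pi_1X\to\pi_1Y$ and an additive bijection $\psi\colon\pi_2X\to\pi_2Y$ that is \emph{$\theta$-semilinear}: $\psi(\lambda\xi)=\theta(\lambda)\psi(\xi)$ for $\lambda\in\mathbb Z[\pi_1X]$. Both are induced by an equivalence $P_2X\to P_2Y$.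
\item[(T3)] The homotopy type of a space obtained from $X$ by attaching cells to $X$ depends only on the homotopy classes of the attaching maps, and a homotopy equivalence $r\colon X\to X'$ induces an equivalence $X\cup_\phi e\simeq X'\cup_{r\phi}e$. A $3$-cell attached along a null-homotopic map gives $X\vee S^3$, which has the $2$-type of $X$ by (T1) applied to the retraction $X\vee S^3\to X$.
\end{enumerate}

\subsection{PL topology}

Let $U$ be a PL $q$-manifold, possibly with boundary.
\begin{enumerate}
\item[(P1)] \emph{General position for discs.} If $X\subset\operatorname{int}U$ is a compact polyhedron and $i+\dim X<q$, every map $(D^i,S^{i-1})\to(U,U\setminus X)$ is homotopic rel $S^{i-1}$ to a map that misses $X$. So for connected $U$ the inclusion $U\setminus X\to U$ is $(q-\dim X-1)$-connected.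
\item[(P2)] \emph{General position for embeddings.} If $Z$ is a compact polyhedron with $2\dim Z<q$, every map $Z\to\operatorname{int}U$ is homotopic to a PL embedding, rel any subpolyhedron on which it is already a PL embedding.
\item[(P3)] \emph{Regular neighborhoods.} Let $X\subset\operatorname{int}U$ be a compact polyhedron. Triangulate a neighborhood of $X$ so that $X$ is a \emph{full} subcomplex, meaning that every simplex with all vertices in $X$ lies in $X$. The union $N(X)$ of the closed stars of the vertices of $X$ in the barycentric subdivision is a regular neighborhood of $X$. It is a compact PL $q$-manifold with boundary, its PL homeomorphism type does not depend on the choices, it collapses to $X$, and $N(X)\setminus X\cong\partial N(X)\times[0,1)$.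
\item[(P4)] \emph{Zeeman's unknotting theorem.} A PL sphere of codimension at least $3$ in $S^q$ is carried to the standard one by a PL homeomorphism of $S^q$.
\item[(P5)] \emph{The $s$-cobordism theorem.} Let $V$ be a compact PL manifold of dimension $\ge6$ with $\partial V=\partial_0\sqcup\partial_1$. If both inclusions $\partial_i\to V$ are homotopy equivalences and $\partial_0\to V$ is simple in the sense below, then $V\cong\partial_0\times[0,1]$ rel $\partial_0$.
\end{enumerate}

\subsection{Simple-homotopy theory}

An \emph{elementary collapse} of a finite CW complex removes an open cell $e^{m}$ together with an open face $e^{m-1}$ that lies in the boundary of no other cell and over which the attaching map of $e^m$ passes exactly once, homeomorphically; the smaller complex is a deformation retract of the larger. The inverse operation is an \emph{elementary expansion}. A map is a \emph{simple homotopy equivalence} if it is homotopic to a composite of such retractions and inclusions, and we write $X\simeq_sY$ if one exists. The Whitehead group $\operatorname{Wh}(\pi)$ is the quotient of $K_1(\mathbb Z[\pi])=GL(\mathbb Z[\pi])^{\mathrm{ab}}$ by the classes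 of the units $\pm\gamma$, $\gamma\in\pi$; products of elementary matrices represent $0$. A homotopy equivalence $f\colon X\to Y$ of finite connected complexes has a torsion $\tau(f)\in\operatorname{Wh}(\pi_1Y)$, computed from the cellular chain complexes of the universal covers, which are free modules with bases given by the cells.
\begin{enumerate}
\item[(S1)] $\tau(f)$ depends only on the homotopy class of $f$, and $\tau(f)=0$ if and only if $f$ is simple. Moreover $\tau(f'f)=\tau(f')+f'_*\tau(f)$; so if two of $f$, $f'$, $f'f$ are simple, so is the third.
\item[(S2)] For an inclusion $A\subset X$, the torsion is an invariant of the based acyclic complex $C_*(\widetilde X,\widetilde A)$.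
\item[(S3)] If $f$ is cellular and the chain map $C_i(\widetilde X)\to C_i(\widetilde Y)$ is an isomorphism in every degree, with matrix $f_i$, then $\tau(f)$ is the alternating sum of the classes of the $f_i$.
\item[(S4)] PL homeomorphisms of compact polyhedra are simple; so $\simeq_s$ makes sense for polyhedra.
\item[(S5)] If $\phi_0\simeq\phi_1\colon S^{m-1}\to X$ both map into the $(m-1)$-skeleton, then $X\cup_{\phi_0}e^m\simeq_sX\cup_{\phi_1}e^m$.
\item[(S6)] Every finite CW complex is simple-homotopy equivalent to a finite simplicial complex of the same dimension \cite[\S7]{Cohen}.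
\end{enumerate}
We write $mS^2$ for a wedge of $m$ copies of $S^2$. A wedge summand $S^2$ is a $2$-cell attached along a constant map, so by (S5) the simple-homotopy type of $X\vee mS^2$ does not depend on the wedge point. Placing that point in the smaller complex of each elementary move, we obtain:
\begin{enumerate}
\item[(S7)] If $X\simeq_sX'$ are connected, then $X\vee mS^2\simeq_sX'\vee mS^2$.
\end{enumerate}

\section{Counting simplices with nonadjacent labels}\label{sec:count}

In this section and the next, $\Gamma$ is a crystallization of a closed manifold $M^n$, $n\ge3$, with $p$ vertices, $K=K(\Gamma)$, and $\rho=\rho_\varepsilon(\Gamma)$. After renaming the colors, $\varepsilon=(0,1,\dots,n)$. Colors are read modulo $n+1$, and $i$ and $i+1$ are called \emph{adjacent}.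

\subsection{Residues and the subcomplexes $K(I)$}

For $C\subset\Delta_n$ let $\Gamma_C$ be the subgraph with all vertices of $\Gamma$ and the edges with colors in $C$. Its components are the \emph{$C$-residues}, and $g_C$ is their number; we write $g_{ij}$ and $g_{ijk}$ without braces. An edge of color $c$ glues exactly those faces whose label set avoids $c$. So for $J\ne\emptyset$ the faces of $\sigma_y$ and $\sigma_{y'}$ with label set $J$ are identified in $K$ precisely when $y$ and $y'$ are joined by a path with colors outside $J$. Therefore
\begin{equation}\label{eq:dict}
\{\text{simplices of }K\text{ with label set }J\}\longleftrightarrow\{(\Delta_n\setminus J)\text{-residues}\},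
\end{equation}
and a simplex $\sigma$ is a face of $\sigma'$ if and only if the residue of $\sigma$ contains the residue of $\sigma'$. In particular, the crystallization condition says that $K$ has exactly one vertex of each label. The PL structure on $|K|$ is that of the barycentric subdivision, which is a simplicial complex.

For $I\subset\Delta_n$ let $K(I)$ be the subcomplex of simplices with all labels in $I$. It has dimension $|I|-1$, and it approximates $M$ as well as a skeleton of that dimension would.

\begin{lemma}\label{lem:conn}
For $\emptyset\ne I\subsetneq\Delta_n$ the inclusion $K(I)\to M$ is $(|I|-1)$-connected. In particular, if $|I|=4$, then $M$ and $K(I)$ have the same $2$-type.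
\end{lemma}

\begin{proof}
Let $I^c=\Delta_n\setminus I$. A point of $\sigma_y$ has barycentric coordinates $(t_c)_{c\in\Delta_n}$, which the gluings preserve. Outside $K(I^c)$ the sum $s=\sum_{c\in I}t_c$ is positive, and we move the point linearly inside its simplex to the point with coordinates $t_c/s$ for $c\in I$ and $0$ for $c\notin I$. This is a deformation retraction of $M\setminus K(I^c)$ onto $K(I)$. Since $\dim K(I^c)=n-|I|$, the inclusion $M\setminus K(I^c)\to M$ is $(|I|-1)$-connected by (P1). The last sentence follows from (T1).
\end{proof}

It remains to bound the size of $K(I)$, that is, by \eqref{eq:dict}, the number of components left when some colors are deleted from $\Gamma$. The manifold condition enters the count through one identity.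

\begin{lemma}\label{lem:sphere}
For distinct colors $i,j,k$ we have $g_{ij}+g_{jk}+g_{ik}-p/2=2g_{ijk}$.
\end{lemma}

\begin{proof}
Let $\Xi$ be an $\{i,j,k\}$-residue with $p_\Xi$ vertices. It is a $3$-colored graph, and $K(\Xi)$ is a closed connected surface with $p_\Xi$ triangles, $3p_\Xi/2$ edges and one vertex for each bicolored cycle of $\Xi$. So $\chi(K(\Xi))$ is the number of bicolored cycles of $\Xi$ minus $p_\Xi/2$. We claim that it equals $2$; summing over $\Xi$ then gives the lemma.

If $n\geq 3$, then $\Xi$ corresponds by \eqref{eq:dict} to an $(n-3)$-simplex $\sigma$ of $K$. The simplices of $K$ that properly contain $\sigma$ correspond to the residues inside $\Xi$ with at most two of the colors $i,j,k$, and so do the simplices of $K(\Xi)$, compatibly with the face relation. Hence the link of the barycenter of $\sigma$ in the barycentric subdivision is the join $\partial\sigma*|K(\Xi)|=S^{n-4}*|K(\Xi)|$, the $(n-3)$-fold suspension of $|K(\Xi)|$. This link is $S^{n-1}$ because $|K|$ is a PL manifold. Suspension shifts reduced homology, so $|K(\Xi)|$ has the homology of $S^2$.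
\end{proof}

\begin{example}\label{ex:three}
The method is already visible for $n=3$ and $I=\{0,2\}$. The complex $K(I)$ is a graph with two vertices, and by \eqref{eq:dict} it has $g_{13}$ edges. Since $\Gamma$ is a crystallization, $g_{013}=g_{123}=1$, and Lemma~\ref{lem:sphere} gives
\[
g_{01}+g_{13}+g_{03}-\tfrac p2=2,\qquad g_{12}+g_{23}+g_{13}-\tfrac p2=2.
\]
The sum of the left sides is $2g_{13}+(g_{01}+g_{12}+g_{23}+g_{30}-p)=2g_{13}+\chi(\Sigma_\varepsilon)$ by \eqref{eq:chi}. So $2g_{13}+2-2\rho=4$, that is, $g_{13}=1+\rho$. The graph $K(I)$ has free fundamental group of rank $\rho$, which surjects onto $\pi_1(M)$ by Lemma~\ref{lem:conn}. This recovers the inequality $\operatorname{rk}\pi_1(M)\le G(M)$ for $n=3$. Note that the number $p$ canceled; this happened because the labels $0$ and $2$ are not adjacent.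
\end{example}

\subsection{The cost of deleting a color}

To generalize the example we measure how much one deletion can disconnect. The damage done by deleting the color $i$ is already visible inside the residues with the three colors $i-1,i,i+1$, which fall apart into $\{i-1,i+1\}$-cycles. Put
\[
\delta_i=g_{i-1,i+1}-g_{i-1,i,i+1}.
\]
If $C\supset\{i-1,i,i+1\}$ and $R$ is a $C$-residue, let $\delta_i(R)$ be the number of $\{i-1,i+1\}$-cycles in $R$ minus the number of $\{i-1,i,i+1\}$-residues in $R$. Each such residue contains at least one such cycle, so $\delta_i(R)\ge0$, and $\sum_R\delta_i(R)=\delta_i$, the sum being over all $C$-residues. In Example~\ref{ex:three}, $\delta_0=g_{13}-g_{013}=\rho$. In general we have an inequality.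

\begin{lemma}\label{lem:delta}
$\delta_i\le\rho$ for every color $i$.
\end{lemma}

\begin{proof}
The graph $\Gamma_{\Delta_n\setminus\{i\}}$ is connected because $\Gamma$ is a crystallization, and it has $n\ge3$ colors. So it embeds regularly, for the induced cyclic order, in a closed connected surface $\Sigma^i$. Compared with $\Sigma_\varepsilon$, the surface $\Sigma^i$ has lost the $p/2$ edges of color $i$ and the discs of types $\{i-1,i\}$ and $\{i,i+1\}$, and it has gained the discs of type $\{i-1,i+1\}$. Thus
\[
\chi(\Sigma^i)-\chi(\Sigma_\varepsilon)=g_{i-1,i+1}-\bigl(g_{i-1,i}+g_{i,i+1}-\tfrac p2\bigr).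
\]
By Lemma~\ref{lem:sphere} the bracket equals $2g_{i-1,i,i+1}-g_{i-1,i+1}$, so the difference is $2\delta_i$. Now $\chi(\Sigma^i)\le2$ and $\chi(\Sigma_\varepsilon)=2-2\rho$.
\end{proof}

\begin{lemma}\label{lem:delete}
Let $i-1,i,i+1\in C$ and let $R$ be a $C$-residue. Deleting the $i$-colored edges from $R$ leaves at most $1+\delta_i(R)$ components. Hence $g_{C\setminus\{i\}}\le g_C+\delta_i$.
\end{lemma}

\begin{proof}
Let $\Xi\subset R$ be an $\{i-1,i,i+1\}$-residue containing $r_\Xi$ cycles of type $\{i-1,i+1\}$. Shrinking each cycle to a point turns $\Xi$ into a connected graph with $r_\Xi$ vertices whose edges are the $i$-colored edges; choose the $r_\Xi-1$ edges of a spanning tree. Over all $\Xi\subset R$ we have chosen $\sum(r_\Xi-1)=\delta_i(R)$ edges. Let $R'$ be $R$ with all other $i$-colored edges deleted. The two ends of a deleted edge lie in one $\Xi$, and $\Xi\cap R'$ is connected; so $R'$ is connected. Deleting the remaining $\delta_i(R)$ edges one by one raises the number of components by at most one each time. The last inequality follows by summing over $R$.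
\end{proof}

\begin{corollary}\label{cor:count}
If $J\ne\emptyset$ contains no two adjacent colors, then $K$ has at most $1+(|J|-1)\rho$ simplices with label set $J$.
\end{corollary}

\begin{proof}
Delete the colors of $J$ one at a time. The first deletion leaves a connected graph. The neighbors $i\pm1$ of a color $i\in J$ are never deleted, so by Lemmas \ref{lem:delete} and \ref{lem:delta} each further deletion creates at most $\rho$ new components. Apply \eqref{eq:dict}.
\end{proof}

With $I=\{0,2\}$ the corollary and Lemma~\ref{lem:conn} bound the number of generators of $\pi_1(M)$, as in Example~\ref{ex:three}. With $I=\{0,2,4\}$ and $n\ge5$ they leave finitely many possible groups. Four colors capture the $2$-type.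

\begin{proof}[Proof of Theorem~\ref{thm:finite} for $n\ge7$]
Let $G(M)\le g$, and choose $\Gamma$ and $\varepsilon$ with $\rho\le g$. Let $I=\{0,2,4,6\}$. No two of these colors are adjacent; for the pair $6,0$ this uses $n\ge7$. By Corollary~\ref{cor:count} the number of simplices of $K(I)$ is at most
\[
\sum_{\emptyset\ne J\subset I}\bigl(1+(|J|-1)g\bigr)=15+(6\cdot1+4\cdot2+1\cdot3)g=15+17g.
\]
A labeled pseudocomplex is determined by its finite set of simplices, their label sets and the face relation, so there are finitely many possibilities for $K(I)$. By Lemma~\ref{lem:conn}, $M$ has the $2$-type of $K(I)$.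
\end{proof}

\section{Four colors with two adjacent pairs}\label{sec:diag}

A cycle of length $n+1\le7$ has no four pairwise nonadjacent points, so for $n=5,6$ a different set $I$ is needed. We now prove Theorem~\ref{thm:finite} for all $n\ge5$ with
\[
I=\{0,1,3,4\}.
\]
The pairs $03,04,13,14$ are nonadjacent; for $04$ this uses $n\ge5$. The pairs $01$ and $34$ are adjacent, and Corollary~\ref{cor:count} says nothing about the number of edges with these labels. The remedy is that all but boundedly many such edges lie in exactly two triangles of $K(I)$. Such an edge can be erased, which merges its two triangles into a square, and the squares can then be canceled against tetrahedra.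

Let $\rho\le g$ as before. Call the edges of $K(I)$ with labels $03,04,13,14$ \emph{sides} and those with labels $01,34$ \emph{diagonals}. The complex $K(I)$ has four vertices and, by Corollary~\ref{cor:count}, at most $1+\rho$ sides of each of the four types. A triangle has labels $013$, $014$, $034$ or $134$ and contains exactly one diagonal. A tetrahedron contains exactly one diagonal of each type.

\subsection*{Step 1: a subcomplex of bounded size}
Let $v$ be a $01$-diagonal and $R_v$ its $\{2,\dots,n\}$-residue. By \eqref{eq:dict}, the $013$-triangles containing $v$ correspond to the components of $R_v$ minus its $3$-colored edges, and the $014$-triangles containing $v$ to the components of $R_v$ minus its $4$-colored edges. The colors $2,3,4,5$ lie in $\{2,\dots,n\}$, so Lemma~\ref{lem:delete} applies to the colors $3$ and $4$: the diagonal $v$ lies in at least one and at most $1+\delta_3(R_v)$ triangles of type $013$, and in at least one and at most $1+\delta_4(R_v)$ triangles of type $014$. Call $v$ \emph{exceptional} if $\delta_3(R_v)+\delta_4(R_v)>0$. Since $\sum_v\bigl(\delta_3(R_v)+\delta_4(R_v)\bigr)=\delta_3+\delta_4\le2\rho$, at most $2\rho$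 of the $01$-diagonals are exceptional, and at most $2\cdot2\rho+2\rho=6\rho$ triangles contain one of them.

For a $34$-diagonal $w$ the residue $R_w$ has colors $\{0,1,2,5,\dots,n\}$, the $034$- and $134$-triangles containing $w$ are counted by deleting the color $0$ or $1$ from $R_w$, and the neighbors $n,1$ of $0$ and $0,2$ of $1$ are among the colors of $R_w$ because $n\ge5$. Call $w$ exceptional if $\delta_0(R_w)+\delta_1(R_w)>0$. The same bounds $2\rho$ and $6\rho$ hold.

Fix one diagonal $d_0$, and call a diagonal \emph{marked} if it is exceptional or equal to $d_0$. The role of $d_0$ is to guarantee that a marked diagonal exists. An unmarked diagonal lies in exactly one triangle of each of its two types. Let $K_b\subset K(I)$ consist of the four vertices, all sides, the marked diagonals and the triangles containing them. This is a subcomplex, it is connected because there is a side of each type, and it has at most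
\[
4+4(1+\rho)+(4\rho+1)+(12\rho+2)=11+20\rho
\]
simplices. So there are finitely many possibilities for the labeled complex $K_b$.

\subsection*{Step 2: a coarser cell structure}
Let $E$ be a square with corners labeled $0,3,1,4$ in cyclic order, and let $c=\partial E$. Each diagonal of $E$ cuts it into two triangles, and the boundary of the tetrahedron $[0134]$ is the union $E\cup_cE$ of the two triangulated squares (Figure~\ref{fig:square}). A \emph{disc over} a diagonal $d$ of $K(I)$ is the label-preserving map $E\to K(I)$ given by a choice of one triangle of each of the two types containing $d$. It maps $c$ to sides, hence into $K_b$. Discs over marked diagonals lie in $K_b$; we call them \emph{discs of $K_b$}, and for given $K_b$ there are finitely many. Over an unmarked diagonal $d$ there is exactly one disc $D_d$, and $D_d$ maps the interior of $E$ homeomorphically onto the union of the open edge $d$ and the two open triangles containing it. Every triangle outside $K_b$ occurs in exactly one $D_d$. Thus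
\[
K(I)=K_b\cup\{2\text{-cells }D_d:d\text{ unmarked}\}\cup\{\text{tetrahedra}\}
\]
is a CW structure. A tetrahedron $t$ is a $3$-cell attached along $(t',t'')\colon E\cup_cE\to K(I)$, where $t'$ and $t''$ are discs over its $01$-diagonal and its $34$-diagonal that agree on $c$. The cell $t$ is a homotopy rel $c$ from $t'$ to $t''$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.3]
\draw[thick] (0,0) rectangle (1.6,1.6);
\draw[dashed] (0,0) -- (1.6,1.6);
\node[below left] at (0,0) {$0$}; \node[below right] at (1.6,0) {$3$};
\node[above right] at (1.6,1.6) {$1$}; \node[above left] at (0,1.6) {$4$};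
\node at (1.15,0.45) {$013$}; \node at (0.45,1.15) {$014$};
\draw[thick] (3.6,0) rectangle (5.2,1.6);
\draw[dashed] (5.2,0) -- (3.6,1.6);
\node[below left] at (3.6,0) {$0$}; \node[below right] at (5.2,0) {$3$};
\node[above right] at (5.2,1.6) {$1$}; \node[above left] at (3.6,1.6) {$4$};
\node at (4.05,0.45) {$034$}; \node at (4.75,1.15) {$134$};
\end{tikzpicture}
\caption{The boundary of a tetrahedron with vertices $0,1,3,4$ is the union of two squares along the $4$-cycle $0\,3\,1\,4$ (solid). One square is cut by the edge $01$, the other by the edge $34$ (dashed).}\label{fig:square}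
\end{figure}

\subsection*{Step 3: tetrahedra connect every square to $K_b$}
To cancel the cells $D_d$ we need to pair each with a tetrahedron, in an order that ends in $K_b$. Let $\mathcal G$ be the graph whose nodes are the unmarked diagonals and one extra node $*$. A tetrahedron with two unmarked diagonals gives an edge joining them, a tetrahedron with exactly one gives an edge from it to $*$, and a tetrahedron with none gives no edge. We claim that $\mathcal G$ is connected.

Suppose that $H$ is a component not containing $*$. For a vertex $y$ of $\Gamma$ let $t(y)$ be the face of $\sigma_y$ with label set $I$, and let $v(y),w(y)$ be its $01$- and $34$-diagonal; every diagonal arises in this way. If one of $v(y),w(y)$ is in $H$, then $t(y)$ gives an edge of $\mathcal G$ at this node, the edge does not end in $*$, and so the other diagonal is in $H$ too. Hence $\{y:v(y)\in H\}=\{y:w(y)\in H\}$, and this set is nonempty. An edge of $\Gamma$ of color $\ne0,1$ does not change $v(y)$, and an edge of color $\ne3,4$ does not change $w(y)$. Every color satisfies one of the two conditions, so the set is closed under passing along any edge of $\Gamma$, and it contains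 all vertices since $\Gamma$ is connected. Then all diagonals lie in $H$ and none is marked, which contradicts the existence of $d_0$.

\subsection*{Step 4: collapsing}
Choose a spanning tree of $\mathcal G$, and let $K'$ be the union of $K_b$, all cells $D_d$ and the tetrahedra that give tree edges. Let $d\ne*$ be a leaf, with tree edge $t$. No other $3$-cell of $K'$ has $d$ as a diagonal. One of the discs $t',t''$ is $D_d$, and the other lies over a diagonal of the other type, so it misses the open cell $D_d$. Therefore removing the open cells $D_d$ and $t$ is an elementary collapse. Removing leaves until only $*$ is left gives a deformation retraction $r\colon K'\to K_b$.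

We need to know what $r$ does to a disc. Follow the tree from an unmarked $d$ to $*$. The tetrahedra along the path give homotopies rel $c$ in $K'$ from $D_d$ to the disc over the next node, and so on; the last tetrahedron gives a homotopy to its disc over a marked diagonal, which is a disc of $K_b$. Applying $r$, which is the identity on $K_b$, we see that $r\circ D_d$ is homotopic rel $c$ in $K_b$ to a disc of $K_b$. For discs over marked diagonals there is nothing to prove.

The complex $K(I)$ is $K'$ with the remaining tetrahedra attached. By (T3) it is homotopy equivalent to $K_b$ with $3$-cells attached along maps $(D',D'')\colon E\cup_cE\to K_b$, where $D',D''$ are discs of $K_b$ that agree on $c$. For given $K_b$ these maps form a finite set. The number of $3$-cells is not bounded, but once one cell has been attached along a given map, further cells along the same map are attached along null-homotopic maps, and by (T3) they do not change the $2$-type. So the $2$-type of $K(I)$ is determined by $K_b$ and a subset of a finite set that depends only on $K_b$. By Step 1 and Lemma~\ref{lem:conn}, this proves Theorem~\ref{thm:finite} for all $n\ge5$. \hfill$\Box$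

\section{Stably free modules over $\mathbb Z[C_4\times F]$}\label{sec:modules}

We turn to the failure of cancellation. Let $F$ be the free group on $a,b$, let $C_4=\langle x\rangle$ be cyclic of order four, and put $\pi=C_4\times F$ and $\Lambda=\mathbb Z[\pi]$. Modules are left modules. We want infinitely many modules $L$ with $L\oplus\Lambda\cong\Lambda^2$ that are pairwise nonisomorphic, even up to automorphisms of $\pi$, as (T2) requires. We build them as line bundles are built from clutching functions: $\Lambda$ is a fiber product of two rings, and we glue two free modules of rank one along a unit.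

\subsection{Gluing along a unit}

The factorization $x^4-1=(x^2-1)(x^2+1)$ gives the quotient rings
\[
\Lambda_1=\Lambda/(x^2-1)=\mathbb Z[C_2\times F],\qquad \Lambda_2=\Lambda/(x^2+1)=\mathbb Z[i][F],
\]
\[
\Lambda_0=\Lambda/(x^2-1,\,x^2+1)=\Lambda/(x^2-1,\,2)=\mathbb F_2[F]\oplus\eta\,\mathbb F_2[F],
\]
where $i$ is the class of $x$ in $\Lambda_2$, and $\eta=x-1\in\Lambda_0$ is central with $\eta^2=x^2-2x+1=0$. We write $y\mapsto\bar y$ for the surjections $\Lambda_1\to\Lambda_0$ and $\Lambda_2\to\Lambda_0$. Their kernels are $2\Lambda_1$ and $2\Lambda_2$, since $x^2+1=2$ in $\Lambda_1$ and $x^2-1=-2$ in $\Lambda_2$. If $y$ lies in both ideals $(x^2-1)$ and $(x^2+1)$ of $\Lambda$, then $(x^2+1)y=0=(x^2-1)y$, so $2y=0$ and $y=0$. Hence $\Lambda$ is the fiber product $\{(y_1,y_2)\in\Lambda_1\times\Lambda_2:\bar y_1=\bar y_2\}$. For a unit $w\in\Lambda_0^*$ put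
\[
L(w)=\{(y_1,y_2)\in\Lambda_1\times\Lambda_2:\bar y_1w=\bar y_2\}.
\]
This is a left $\Lambda$-module, and $L(1)=\Lambda$.

The module $L(w)$ remembers $w$ up to units that lift to $\Lambda_1$ or $\Lambda_2$, so we first determine those.

\begin{lemma}\label{lem:units}
If $R$ is a commutative domain, the units of $R[F]$ are the elements $rf$ with $r\in R^*$, $f\in F$. The images of $\Lambda_1^*$ and of $\Lambda_2^*$ in $\Lambda_0^*$ both equal $\{x^kf:k\in\{0,1\},\ f\in F\}$.
\end{lemma}

\begin{proof}
A free group has a total order that is invariant under left and right multiplication. Let $\alpha\beta=1$ in $R[F]$, and let $f_+,f_-$ and $h_+,h_-$ be the largest and smallest group elements occurring in $\alpha$ and in $\beta$. Among all products of an element occurring in $\alpha$ with one occurring in $\beta$, the product $f_+h_+$ is strictly the largest; its coefficient in $\alpha\beta$ is a product of two nonzero elements of $R$, hence nonzero. The same holds for the smallest product $f_-h_-$. So $f_+h_+=1=f_-h_-$. If $f_+>f_-$, then $f_+h_+>f_-h_+\ge f_-h_-$, a contradiction. So $\alpha=rf$, and then $r$ is a unit.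

For $R=\mathbb Z[i]$ the units of $\Lambda_2$ are the $i^kf$, with images $x^kf$, and $x^2=1$ in $\Lambda_0$. Let $\alpha+\beta x\in\Lambda_1^*$ with $\alpha,\beta\in\mathbb Z[F]$. The ring maps $x\mapsto\pm1$ to $\mathbb Z[F]$ give $\alpha+\beta=\pm f_1$ and $\alpha-\beta=\pm f_2$. Then $2\alpha=\pm f_1\pm f_2$ has even coefficients, which forces $f_1=f_2=f$. If the signs agree, $\alpha=\pm f$ and $\beta=0$; otherwise $\alpha=0$ and $\beta=\pm f$. So the unit is $\pm f$ or $\pm xf$, and $-1=1$ in $\Lambda_0$.
\end{proof}

In contrast, $\Lambda_0$ has many units: $(1+\eta z)^2=1$ for every $z\in\mathbb F_2[F]$. This is the reason for choosing $C_4$. With $C_2$ in its place, the same construction glues two copies of $\mathbb Z[F]$ over $\mathbb F_2[F]$, whose units are the $f\in F$ by Lemma~\ref{lem:units}, and $(y_1,y_2)\mapsto(y_1,y_2f^{-1})$ shows that every glued module is free.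

Let $\theta\in\operatorname{Aut}(\pi)$. The center of $\pi$ is $C_4$, so $\theta(x)=x^{\pm1}$ and $\theta(x^2)=x^2$. Hence $\theta$ induces ring automorphisms $\theta_0,\theta_1,\theta_2$ of $\Lambda_0,\Lambda_1,\Lambda_2$, compatible with the maps $y\mapsto\bar y$.

\begin{lemma}\label{lem:reduce}
Let $w,w'\in\Lambda_0^*$. If there is a $\theta$-semilinear bijection $\psi\colon L(w)\to L(w')$, then $\theta_0(w)=x^kfw'f'$ for some $k\in\{0,1\}$ and $f,f'\in F$.
\end{lemma}

\begin{proof}
Both projections $L(w)\to\Lambda_i$ are onto, because $w$ is a unit and the maps $\Lambda_i\to\Lambda_0$ are onto. The kernel of the first is $0\times2\Lambda_2$. Since $(x^2-1)(y_1,y_2)=(0,-2y_2)$ and $y_2$ takes all values, this kernel is $(x^2-1)L(w)$. Since $(x^2+1)(y_1,y_2)=(2y_1,0)$, the kernel $2\Lambda_1\times0$ of the second projection is $(x^2+1)L(w)$. As $\theta$ fixes $x^2\pm1$, the map $\psi$ carries these kernels onto the corresponding ones in $L(w')$ and induces $\theta_i$-semilinear bijections of $\Lambda_i$, $i=1,2$. If $\kappa_i$ is the image of $1\in\Lambda_i$, then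
\[
\psi(y_1,y_2)=\bigl(\theta_1(y_1)\kappa_1,\ \theta_2(y_2)\kappa_2\bigr),
\]
and right multiplication by $\kappa_i$ is bijective on $\Lambda_i$. Choose $\kappa'$ with $\kappa'\kappa_i=1$. Then $(\kappa_i\kappa'-1)\kappa_i=0$, so $\kappa_i\kappa'=1$, and $\kappa_i$ is a unit. Apply $\psi$ to an element $(1,y_2)$ with $\bar y_2=w$. The condition that the image lies in $L(w')$ reads $\bar\kappa_1w'=\theta_0(w)\bar\kappa_2$. Now use Lemma~\ref{lem:units} and the fact that $x$ is central with $x^2=1$.
\end{proof}

\subsection{Additive commutators}

Which units $w=1+\eta z$ give $L(w)\oplus\Lambda\cong\Lambda^2$? Adding a summand $\Lambda$ replaces the gluing unit $w$ by the matrix $\operatorname{diag}(w,1)$, and elementary matrices, unlike units, always lift along a surjection. So we want $\operatorname{diag}(w,1)$ to be a product of elementary matrices. This is the case when $z$ is an additive commutator, and here we need $F$ to be noncommutative. For $j\ge1$ put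
\[
c_j=a^jb-ba^j\in\mathbb F_2[F],\qquad w_j=1+\eta c_j,\qquad L_j=L(w_j).
\]

\begin{lemma}\label{lem:stable}
$L_j\oplus\Lambda\cong\Lambda^2$.
\end{lemma}

\begin{proof}
In $\Lambda_0$ let $\alpha=\eta a^j$, $\beta=b$, $\mu=1+\alpha\beta=1+\eta a^jb$ and $\nu=1+\beta\alpha=1+\eta ba^j$. These $\mu,\nu$ are units, $\nu^{-1}=1-\eta ba^j$, and $\mu\nu^{-1}=w_j$. From $\beta\mu=\nu\beta$ we get $\beta\mu^{-1}=\nu^{-1}\beta$, so $1-\beta\mu^{-1}\alpha=\nu^{-1}(\nu-\beta\alpha)=\nu^{-1}$. Therefore
\[
\begin{pmatrix}1&0\\-\beta\mu^{-1}&1\end{pmatrix}
\underbrace{\begin{pmatrix}1&\alpha\\0&1\end{pmatrix}\begin{pmatrix}1&0\\\beta&1\end{pmatrix}}_{\left(\begin{smallmatrix}\mu&\alpha\\\beta&1\end{smallmatrix}\right)}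
\begin{pmatrix}1&-\mu^{-1}\alpha\\0&1\end{pmatrix}
=\begin{pmatrix}\mu&\alpha\\0&\nu^{-1}\end{pmatrix}\begin{pmatrix}1&-\mu^{-1}\alpha\\0&1\end{pmatrix}
=\begin{pmatrix}\mu&0\\0&\nu^{-1}\end{pmatrix}.
\]
By Whitehead's lemma, $\operatorname{diag}(\lambda,\lambda^{-1})$ is a product of elementary matrices for every unit $\lambda$; explicitly, it equals $\omega(\lambda)\omega(-1)$ with
\[
\omega(\lambda)=\begin{pmatrix}1&\lambda\\0&1\end{pmatrix}\begin{pmatrix}1&0\\-\lambda^{-1}&1\end{pmatrix}\begin{pmatrix}1&\lambda\\0&1\end{pmatrix}=\begin{pmatrix}0&\lambda\\-\lambda^{-1}&0\end{pmatrix}.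
\]
Hence $D=\operatorname{diag}(\mu,\nu^{-1})\operatorname{diag}(\nu^{-1},\nu)=\operatorname{diag}(w_j,1)$ is a product of elementary matrices. Lifting each factor to $\Lambda_2$ gives $\widetilde D\in GL_2(\Lambda_2)$ with image $D$. In terms of row vectors,
\[
L_j\oplus\Lambda=\{(Y_1,Y_2)\in\Lambda_1^2\times\Lambda_2^2:\overline Y_1D=\overline Y_2\},
\]
and $(Y_1,Y_2)\mapsto(Y_1,Y_2\widetilde D^{-1})$ is a left-linear bijection onto $\{(Y_1,Y_2'):\overline Y_1=\overline{Y'_2}\}=\Lambda^2$.
\end{proof}

Fix an isomorphism $L_j\oplus\Lambda\cong\Lambda^2$, and let $(u_j,v_j)\in\Lambda^2$ be the image of $(0,1)$. The projection $\Lambda^2\cong L_j\oplus\Lambda\to\Lambda$ is left-linear, so it has the form $(y,z)\mapsto ys_j+zt_j$ with $s_j,t_j\in\Lambda$. It sends $(u_j,v_j)$ to $1$. Thus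
\begin{equation}\label{eq:row}
u_js_j+v_jt_j=1,\qquad\Lambda^2/\Lambda(u_j,v_j)\cong L_j.
\end{equation}

\begin{example}
The simplest failure of cancellation is $L_1\not\cong\Lambda$. A linear isomorphism $L_1\to L(1)$ would give $1+\eta(ab+ba)=x^kh$ with $h\in F$, by Lemma~\ref{lem:reduce}. As $x^kh=h+k\eta h$, this forces $h=1$ and $ab+ba=k\in\{0,1\}$ in $\mathbb F_2[F]$, which is false.
\end{example}

To separate the $L_j$ from one another we must allow automorphisms of $\pi$. This is a real constraint: $(y_1,y_2)\mapsto(\theta_1y_1,\theta_2y_2)$ is a semilinear bijection $L(w)\to L(\theta_0w)$, so units in one $\operatorname{Aut}(\pi)$-orbit cannot be told apart. The invariant that survives lives in the lower central series. Let $\gamma_2=[F,F]$ and $\gamma_3=[\gamma_2,F]$. The commutator $[f,h]=fhf^{-1}h^{-1}$ induces an alternating bilinear map $F^{\mathrm{ab}}\times F^{\mathrm{ab}}\to\gamma_2/\gamma_3$ whose values generate, so $\gamma_2/\gamma_3$ is generated by the class of $[a,b]$. This class has infinite order: the homomorphism $a\mapsto 1+E_{12}$, $b\mapsto1+E_{23}$ to the group of unitriangular integral $3\times3$ matrices kills $\gamma_3$ and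 sends $[a,b]$ to $1+E_{13}$. So $\gamma_2/\gamma_3\cong\mathbb Z$, and the class of $[a^j,b]$ is $j$.

\begin{proposition}\label{prop:distinct}
If $j,l\ge1$ and there is a $\theta$-semilinear bijection $L_j\to L_l$ for some $\theta\in\operatorname{Aut}(\pi)$, then $j=l$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:reduce}, $\theta_0(w_j)=x^kfw_lf'$. Let $\varphi\in\operatorname{Aut}(F)$ be induced by $\theta$ on $\pi/C_4=F$. For $h\in F$, $\theta(h)$ is $\varphi(h)$ times a power of $x$, so $\theta_0(h)\equiv\varphi(h)$ modulo $\eta$. Also $\theta_0(\eta)=x^{\pm1}-1=\eta$. Since $\eta^2=0$, we get $\theta_0(w_j)=1+\eta\varphi(c_j)$, and with $x^k=1+k\eta$ the equation becomes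
\[
1+\eta\varphi(c_j)=ff'+\eta\,(kff'+fc_lf').
\]
So $ff'=1$ and $\varphi(c_j)=k+fc_lf^{-1}$ in $\mathbb F_2[F]$. For $j,l\ge1$, each of $c_j,c_l$ is a sum of two distinct nontrivial group elements, and so are $\varphi(c_j)$ and $fc_lf^{-1}$. Comparing coefficients of $1$ gives $k=0$, and then
\[
\{\varphi(a^jb),\,\varphi(ba^j)\}=\{fa^lbf^{-1},\,fba^lf^{-1}\}.
\]
Now $(a^jb)(ba^j)^{-1}=[a^j,b]$. Forming this quotient on both sides gives $\varphi([a^j,b])=f[a^l,b]^{\pm1}f^{-1}$, the sign depending on how the two sets are matched. On $\gamma_2/\gamma_3\cong\mathbb Z$ the automorphism $\varphi$ acts by $\pm1$ and conjugation acts trivially. Hence $j=\pm l$, and $j=l$.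
\end{proof}

\section{Complexes that agree after adding a sphere}\label{sec:complexes}

To realize $L_j$ as a second homotopy group we need a finite complex with fundamental group $\pi$ that contributes nothing to $\pi_2$. The infinite lens space $S^\infty/C_4$ is a $K(C_4,1)$ with one cell in each dimension, so $(S^\infty/C_4)\times(S^1\vee S^1)$ is a $K(\pi,1)$ with finitely many cells in each dimension. Let $B$ be its $3$-skeleton. Then $B$ is finite, $\pi_1B=\pi$ and $\pi_2B=0$. The universal cover of $B\vee mS^2$ is $\widetilde B$ with $m$ spheres attached at each lift of the base point. By the Hurewicz theorem, $\pi_2(B\vee mS^2)=H_2(\widetilde B)\oplus\Lambda^m=\Lambda^m$, with basis $e_1,\dots,e_m$ given by the spheres. With $u_j,v_j$ as in \eqref{eq:row}, put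
\[
X_j=(B\vee S^2\vee S^2)\cup_{\phi_j}e^3,\qquad[\phi_j]=u_je_1+v_je_2.
\]

\begin{lemma}\label{lem:types}
The complexes $X_1,X_2,\dots$ have pairwise different $2$-types.
\end{lemma}

\begin{proof}
We have $\pi_1X_j=\pi$. In the universal cover the lifts of $e^3$ are attached along the translates of $[\phi_j]$, so $\pi_2X_j=H_2(\widetilde X_j)=\Lambda^2/\Lambda(u_j,v_j)\cong L_j$ by \eqref{eq:row}. Apply (T2) and Proposition~\ref{prop:distinct}.
\end{proof}

If the row $(u_j,v_j)$ could be moved to $(0,1)$ by an automorphism of $\Lambda^2$, then $L_j$ would be free. A third sphere makes room for such a move, and the move is elementary. This matters, because the passage to manifolds needs a simple equivalence.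

\begin{lemma}\label{lem:wedge}
$X_j\vee S^2\simeq_sB\vee S^2\vee S^2$ for every $j\ge1$.
\end{lemma}

\begin{proof}
Write $X_j\vee S^2=(B\vee3S^2)\cup_{\phi_j}e^3$. Define automorphisms of $\Lambda^3$ by
\[
\alpha_1\colon e_1\mapsto e_1+s_je_3,\ e_2\mapsto e_2+t_je_3,\ e_3\mapsto e_3;\qquad
\alpha_2\colon e_1\mapsto e_1,\ e_2\mapsto e_2,\ e_3\mapsto e_3-u_je_1-v_je_2.
\]
Each is a product of two elementary automorphisms. By \eqref{eq:row}, $\alpha_1(u_je_1+v_je_2)=u_je_1+v_je_2+e_3$, and $\alpha_2$ sends this to $e_3$. Let $\alpha=\alpha_2\alpha_1$.

Let $f\colon B\vee3S^2\to B\vee3S^2$ be a cellular map that is the identity on $B$ and represents $\alpha(e_i)$ on the $i$th sphere. It induces the identity on $\pi_1$ and $\alpha$ on $\pi_2$, so $f\phi_j$ is homotopic to the inclusion $\iota_3$ of the third sphere. Let $Z=(B\vee3S^2)\cup_{\iota_3}e^3$. Extend $f$ to $\hat f\colon X_j\vee S^2\to Z$ by using the homotopy on an outer collar of $e^3$ and mapping the inner ball homeomorphically onto the new $3$-cell of $Z$.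

Consider the induced map of cellular chains of universal covers. It is the identity on $C_*(\widetilde B)$. The quotients by $C_*(\widetilde B)$ are $\Lambda^3$ in degree $2$ and $\Lambda$ in degree $3$. In degree $2$ the $i$th sphere goes to a cycle in the class $\alpha(e_i)$, whose image modulo $C_2(\widetilde B)$ is $\alpha(e_i)$. In degree $3$ the new cell goes to the new cell plus a chain of $\widetilde B$ coming from the collar. So the matrices are the identity in degrees $0,1$, and block triangular with diagonal blocks $(1,\alpha)$ in degree $2$ and $(1,1)$ in degree $3$. They are invertible, so $\hat f$, which is an isomorphism on $\pi_1$, is a homotopy equivalence by Whitehead's theorem. They are products of elementary matrices, so $\hat f$ is simple by (S3) and (S1). Finally, $Z=B\vee S^2\vee S^2\vee D^3$ collapses to $B\vee S^2\vee S^2$.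
\end{proof}

\section{From complexes to manifolds}\label{sec:thick}

Embed a complex in Euclidean space and take the boundary of a regular neighborhood. We need three properties of this operation: it preserves the $2$-type, it takes a simple equivalence to a homeomorphism, and it takes $\vee\,S^2$ to a connected sum. Fix $(k,q)$ with
\[
k=3,\ q\ge7\qquad\text{or}\qquad k=2,\ q\ge6.
\]
Then $q-k-1\ge3$, which preserves $2$-types; $q\ge2k+1$, which provides embeddings; and $q\ge6$, which allows the $s$-cobordism theorem. In this section and the next a \emph{polyhedron} is a compact connected polyhedron of dimension at most $k$.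

\begin{lemma}\label{lem:boundary}
Let $X\subset\mathbb R^q$ be a polyhedron. The inclusion $\partial N(X)\to N(X)$ is $3$-connected, and $\partial N(X)$ is a closed connected orientable PL $(q-1)$-manifold with the $2$-type of $X$.
\end{lemma}

\begin{proof}
By (P3), $\partial N(X)$ is a deformation retract of $N(X)\setminus X$, and by (P1) the inclusion $N(X)\setminus X\to N(X)$ is $(q-k-1)$-connected, hence $3$-connected. Since $N(X)\simeq X$, (T1) gives the $2$-type. The manifold $N(X)\subset\mathbb R^q$ is orientable, so its boundary is orientable.
\end{proof}

\begin{lemma}\label{lem:scob}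
Let $Y\subset\mathbb R^q$ and $Z$ be polyhedra and $f\colon Z\to Y$ a simple homotopy equivalence. Then $f$, as a map into $\operatorname{int}N(Y)$, is homotopic to a PL embedding $h$, and $N(h(Z))\cong N(Y)$.
\end{lemma}

\begin{proof}
The embedding $h$ exists by (P2). Let $N=N(Y)$, choose $N_1=N(h(Z))\subset\operatorname{int}N$, and put $V=N\setminus\operatorname{int}N_1$, a compact manifold with $\partial V=\partial N\sqcup\partial N_1$. We show that $V$ is a product; then $N=N_1\cup V$ is $N_1$ with a collar added, so $N\cong N_1$.

\emph{The inclusion $\iota\colon N_1\to N$ is a simple homotopy equivalence.} The map $h\colon Z\to N_1$ is a PL homeomorphism onto $h(Z)$ followed by the inclusion of $h(Z)$, to which $N_1$ collapses; so it is simple. The inclusion $Y\to N$ is simple for the same reason. Since $\iota h$ is homotopic to the composite of $f$ and $Y\to N$, (S1) gives the claim.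

\emph{Fundamental groups.} By (P3), $V$ is a deformation retract of $N\setminus h(Z)$, so $V\to N$ is $3$-connected by (P1). By Lemma~\ref{lem:boundary}, $\partial N\to N$ and $\partial N_1\to N_1$ are $3$-connected. So $V$, $\partial N$, $N_1$ and $\partial N_1$ are connected and their inclusions into $N$ induce isomorphisms on $\pi_1$. Consequently $\partial N\to V$ and $\partial N_1\to V$ induce isomorphisms on $\pi_1$, and the universal cover of $N$ restricts to universal covers of all four subspaces.

\emph{Homology.} Let $\Lambda'=\mathbb Z[\pi_1N]$, and triangulate $N$ with $N_1$ and $V$ as subcomplexes. The simplices of $N$ not in $N_1$ are exactly the simplices of $V$ not in $\partial N_1$, so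
\begin{equation}\label{eq:excise}
C_*(\widetilde N,\widetilde N_1)=C_*(\widetilde V,\widetilde{\partial N_1})
\end{equation}
as based complexes of free $\Lambda'$-modules. The left side is acyclic, so $\partial N_1\to V$ is a homotopy equivalence by Whitehead's theorem. A bounded acyclic complex of free modules is chain contractible, so the dual complex $\operatorname{Hom}_{\Lambda'}(C_*(\widetilde V,\widetilde{\partial N_1}),\Lambda')$ is acyclic as well; that is, $H^*(V,\partial N_1;\Lambda')=0$. As $V$ is compact and orientable, Poincar\'e--Lefschetz duality gives $H_i(V,\partial N;\Lambda')\cong H^{q-i}(V,\partial N_1;\Lambda')=0$. So $\partial N\to V$ is a homotopy equivalence too.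

\emph{Torsion.} By \eqref{eq:excise} and (S2), the torsion of $\partial N_1\to V$ equals $\tau(\iota)=0$ under the identification $\pi_1V=\pi_1N$. Since $\dim V=q\ge6$, (P5) gives $V\cong\partial N_1\times[0,1]$ rel $\partial N_1$.
\end{proof}

The neighborhood of a wedge is awkward at the wedge point, so we attach the spheres along arcs instead. For a polyhedron $A$ that is not a point, let $A^{[m]}$ be obtained from the disjoint union of $A$ and $m$ PL $2$-spheres $S_1,\dots,S_m$ by adding pairwise disjoint arcs $\alpha_1,\dots,\alpha_m$, where $\alpha_i$ joins a point of $A$ to a point of $S_i$. Then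
\begin{equation}\label{eq:whisker}
A^{[m]}\simeq_sA\vee mS^2.
\end{equation}
Indeed, view $S_i$ as the boundary of a tetrahedron with a vertex at the end of $\alpha_i$. The three triangles at this vertex form a disc $\Delta_i'$, and the fourth is a $2$-cell attached along the null-homotopic loop $\partial\Delta'_i$. By (S5) we may replace its attaching map by a constant map to a vertex of $A$; then $\Delta'_i$ and $\alpha_i$ collapse away.

For connected $q$-manifolds $U,U'$ with connected boundary, the boundary connected sum $U\natural U'$ is formed by identifying a $(q-1)$-ball in $\partial U$ with one in $\partial U'$. Up to PL homeomorphism it depends at most on the orientation character of the identification, and $\partial(U\natural U')=\partial U\#\partial U'$. The manifolds $S^2\times D^{q-2}$ and $W_{q-1}=S^2\times S^{q-3}$ have orientation-reversing homeomorphisms, so sums with them do not depend on any choice of orientations.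

\begin{lemma}\label{lem:sum}
If $A^{[m]}=A\cup\bigcup\alpha_i\cup\bigcup S_i$ is PL embedded in $\mathbb R^q$, then
\[
N(A^{[m]})\cong N(A)\,\natural\,m(S^2\times D^{q-2}),\qquad\partial N(A^{[m]})\cong\partial N(A)\#mW_{q-1}.
\]
\end{lemma}

\begin{proof}
Write $Z=A^{[m]}$. Triangulate a large cube containing $Z$ in its interior so that $A$, the $S_i$ and the $\alpha_i$ are subcomplexes, and let $T$ be the barycentric subdivision. Then $Z$, $A$ and the $S_i$ are full subcomplexes of $T$, and each arc has at least one vertex of $T$ in its interior. For a vertex $u$ of $T$ in the interior of the cube, let $u^*$ be its closed star in the barycentric subdivision of $T$. These dual cells are $q$-balls with disjoint interiors, and for $u\ne w$ the intersection $u^*\cap w^*$ is a $(q-1)$-ball $(uw)^*$ if $uw$ is an edge of $T$ and is empty otherwise. By (P3), $N(X)=\bigcup_{u\in X}u^*$ for $X=Z,A,S_i$.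

By fullness, two vertices of $Z$ span an edge of $T$ only if they span an edge of one of the pieces $A$, $S_l$, $\alpha_l$. This has three consequences. Let $w_0\in A,w_1,\dots,w_r,w_{r+1}\in S_i$ be the consecutive vertices of $\alpha_i$, so $r\ge1$. First, for $1\le s\le r$ the only vertices of $Z$ adjacent to $w_s$ are $w_{s-1}$ and $w_{s+1}$. Second, $w_0$ and $w_{r+1}$ are not adjacent. Third, no vertex of $A$ or $S_l$ is adjacent to a vertex of $S_{l'}$ for $l'\ne l$, nor a vertex of $A$ to a vertex of $S_l$; so $N(A),N(S_1),\dots,N(S_m)$ are pairwise disjoint.

Let $H_i=w_1^*\cup\dots\cup w_r^*$. The cell $w_{s+1}^*$ meets $w_1^*\cup\dots\cup w_s^*$ exactly in the ball $(w_sw_{s+1})^*$, which lies in the boundary of both because the interiors are disjoint. The union of two $q$-balls that meet in a common boundary $(q-1)$-ball is a $q$-ball, so $H_i$ is a $q$-ball by induction. It meets $N(A)$ exactly in $(w_0w_1)^*$ and $N(S_i)$ exactly in $(w_rw_{r+1})^*$; these balls lie in the boundaries of both sides, and they are disjoint since $N(A)\cap N(S_i)=\emptyset$. Moreover $H_i$ is disjoint from $H_l$ and $N(S_l)$ for $l\ne i$. Attaching the ball $H_i$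 to $N(S_i)$ along a boundary ball does not change $N(S_i)$ up to homeomorphism. Hence $N(Z)$ is the boundary connected sum of $N(A),N(S_1),\dots,N(S_m)$, all of which have connected boundary by Lemma~\ref{lem:boundary}. Finally, $S_i$ has codimension $q-2\ge3$, so it is unknotted by (P4), and $N(S_i)\cong S^2\times D^{q-2}$.
\end{proof}

\begin{proposition}\label{prop:thick}
Let $X$ be a finite connected CW complex of dimension at most $k$, let $m\ge1$, and let $Y\subset\mathbb R^q$ be a polyhedron with $X\vee mS^2\simeq_sY$. Then there is a closed connected orientable PL $(q-1)$-manifold $M$ with the $2$-type of $X$ such that $M\#mW_{q-1}\cong\partial N(Y)$.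
\end{proposition}

\begin{proof}
By (S6) there is a polyhedron $A\simeq_sX$; after an expansion, $A$ is not a point. By \eqref{eq:whisker} and (S7), $A^{[m]}\simeq_sX\vee mS^2\simeq_sY$, and $\dim A^{[m]}\le k$. Lemma~\ref{lem:scob} gives an embedding $h$ of $A^{[m]}$ in $\mathbb R^q$ with $N(h(A^{[m]}))\cong N(Y)$. Put $M=\partial N(h(A))$, and apply Lemmas \ref{lem:sum} and \ref{lem:boundary}.
\end{proof}

The embedding of $A$ is not chosen freely: it is the one that Lemma~\ref{lem:scob} produces inside the fixed manifold $N(Y)$. This is what makes the sum independent of $X$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]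
Let $n\ge6$, $q=n+1\ge7$ and $k=3$. By (S6) and (P2) there is a polyhedron $Y\subset\mathbb R^q$ with $Y\simeq_sB\vee S^2\vee S^2$. Put $Q=\partial N(Y)$, a closed connected orientable $n$-manifold by Lemma~\ref{lem:boundary}. By Lemma~\ref{lem:wedge} and Proposition~\ref{prop:thick} with $m=1$, there are manifolds $M_j$ with the $2$-type of $X_j$ and $M_j\#W_n\cong Q$, for all choices of orientations. By Lemma~\ref{lem:types} the $M_j$ have pairwise different $2$-types. By Theorem~\ref{thm:finite}, for each $g$ only finitely many $j$ satisfy $G(M_j)\le g$, so $G(M_j)\to\infty$. Taking $g=G(Q)$ and using $G(W_n)\ge0$ gives the displayed inequalities.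
\end{proof}

\section{Dimension five}\label{sec:five}

For $n=5$ we have $q=6$, and the $3$-complexes $X_j$ are too large: with $k=3$ both $q\ge2k+1$ and $q-k-1\ge3$ fail. We need $2$-complexes, and we take them from the literature.

\begin{theorem}[Lustig \cite{Lustig}]\label{thm:lustig}
There are finite connected $2$-complexes $K_0,K_1,K_2,\dots$, pairwise homotopy inequivalent, with isomorphic fundamental groups and equal Euler characteristics.
\end{theorem}

Another such family, with the trefoil group and Euler characteristic $1$, is given by Harlander and Jensen \cite{HJ}. Contracting a maximal tree and homotoping the attaching maps, we replace each $K_i$ by a homotopy equivalent presentation complex of a finite presentation. The next two lemmas play the roles of Lemmas \ref{lem:types} and \ref{lem:wedge}.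

\begin{lemma}\label{lem:twotypes}
The complexes $K_0,K_1,\dots$ have pairwise different $2$-types.
\end{lemma}

\begin{proof}
Suppose $P_2K_i\simeq P_2K_l$. The $2$-skeleton of $P_2K_l$ is $K_l$, so by cellular approximation the composite $K_i\to P_2K_i\simeq P_2K_l$ is homotopic to a map $f\colon K_i\to K_l$ followed by the inclusion. Then $f$ induces isomorphisms on $\pi_1$ and $\pi_2$. The universal covers are simply connected and $2$-dimensional, with $H_2=\pi_2$, so the lift of $f$ is a homology isomorphism. By Whitehead's theorem $f$ is a homotopy equivalence, and $i=l$.
\end{proof}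

\begin{lemma}\label{lem:tietze}
For each $i\ge1$ there is $m_i\ge1$ with $K_i\vee m_iS^2\simeq_sK_0\vee m_iS^2$.
\end{lemma}

\begin{proof}
Let $\langle\mathbf x\mid\mathbf r\rangle$ and $\langle\mathbf y\mid\mathbf s\rangle$ be the presentations of $K_i$ and $K_0$, and identify the two groups by a fixed isomorphism. For $y\in\mathbf y$ choose a word $w_y$ in $\mathbf x$ representing $y$, and for $x\in\mathbf x$ a word $v_x$ in $\mathbf y$ representing $x$. Let $Z$ be the complex of
\[
\langle\,\mathbf x\cup\mathbf y\mid\mathbf r,\ \mathbf s,\ y=w_y\ (y\in\mathbf y),\ x=v_x\ (x\in\mathbf x)\,\rangle.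
\]
Start from $K_i$. Adding a generator $y$ with the relator $y=w_y$ is an elementary expansion, since the new $2$-cell passes once over the new $1$-cell. After these expansions the fundamental group is unchanged, and the remaining relators $\mathbf s$ and $x=v_x$ hold in it. So the remaining $|\mathbf s|+|\mathbf x|$ cells of $Z$ are attached along null-homotopic loops, and (S5) and (S7) give $Z\simeq_sK_i\vee(|\mathbf s|+|\mathbf x|)S^2$. Exchanging the roles of the two presentations gives $Z\simeq_sK_0\vee(|\mathbf r|+|\mathbf y|)S^2$. The two numbers of spheres agree because $1-|\mathbf x|+|\mathbf r|=1-|\mathbf y|+|\mathbf s|$ is the common Euler characteristic. Their common value $m_i$ is positive, since $K_i\not\simeq K_0$.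
\end{proof}

The number $m_i$ may depend on $i$, so there is no single manifold $Q$ as in Theorem~\ref{thm:main}. Cancellation of the terms $m_iG(W_5)$ takes its place.

\begin{proof}[Proof of Theorem~\ref{thm:five}]
Let $q=6$ and $k=2$. By (S6) and (P2) choose a polyhedron $A_0\subset\mathbb R^6$, not a point, with $A_0\simeq_sK_0$, and put $M_0=\partial N(A_0)$. Fix $i\ge1$. By (P2) the inclusion of $A_0$ extends to an embedding of $A_0^{[m_i]}$ in $\mathbb R^6$; call the image $Y_i$. By Lemma~\ref{lem:sum}, $\partial N(Y_i)\cong M_0\#m_iW_5$. By \eqref{eq:whisker}, (S7) and Lemma~\ref{lem:tietze}, $Y_i\simeq_sK_0\vee m_iS^2\simeq_sK_i\vee m_iS^2$. Proposition~\ref{prop:thick} gives a closed connected orientable $5$-manifold $M_i$ with the $2$-type of $K_i$ and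
\[
M_i\#m_iW_5\cong M_0\#m_iW_5.
\]
By Lemma~\ref{lem:twotypes} and Theorem~\ref{thm:finite}, only finitely many $i$ satisfy $G(M_i)\le G(M_0)$. Fix $i$ with $G(M_i)>G(M_0)$. If $G$ were additive for all the pairs $(M_0\#bW_5,W_5)$ and $(M_i\#bW_5,W_5)$ with $0\le b<m_i$, then induction on $b$ would give
\[
G(M_i)+m_iG(W_5)=G(M_i\#m_iW_5)=G(M_0\#m_iW_5)=G(M_0)+m_iG(W_5),
\]
which is false. So one of these pairs is a counterexample to $I_5$.
\end{proof}

\begin{remark}
For $n=4$ both halves of the argument break down. Any four of the five colors are consecutive, so three of the six pairs in $I$ are adjacent; for $I=\{0,1,3,4\}$ the pair $04$ becomes adjacent, and Corollary~\ref{cor:count} no longer bounds the number of sides. On the manifold side $q=5$, so (P5) is not available, and the inequality $q-k-1\ge3$ would force $k\le1$.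
\end{remark}

\begin{thebibliography}{9}

\bibitem{Cohen}
Cohen, \emph{A Course in Simple-Homotopy Theory}.

\bibitem{Cryst}
\emph{Crystallizations of PL 4-manifolds},
\texttt{http://cdm.unimo.it/\allowbreak home/\allowbreak matematica/\allowbreak casali.mariarita/\allowbreak Casali-coloured\_graphs\_2.pdf}.

\bibitem{HJ}
J.~Harlander and J.~A.~Jensen, Algebr. Geom. Topol. \textbf{6} (2006), 2163--2173.

\bibitem{Lustig}
M.~Lustig, \emph{Infinitely many pairwise homotopy inequivalent 2-complexes $K_i$ with fixed $\pi_1K_i$ and $\chi(K_i)$}, J. Pure Appl. Algebra \textbf{88} (1993).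

\end{thebibliography}
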